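
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}


\title{Moving circular arcs through small area:\\ the half-circle is the threshold}

\begin{abstract}
A planar set has the strong Kakeya property if it can be moved continuously between any two positions while covering arbitrarily small area. We show that a closed circular arc has this property if and only if it is shorter than a half-circle; that shorter arcs have it was known. More generally, a closed subset of a circle has it if and only if the subset misses some pair of antipodal points. The obstruction is quantitative. If a subset of the unit circle contains a point of every antipodal pair, then every motion that displaces its center by $d$ covers at least the area of the set difference of two unit discs whose centers are at distance $d$, which is $2d+O(d^3)$. For arcs that are at least a half-circle but not the full circle, this bound is asymptotically sharp as $d\to0$. The lower bound comes from a map that pairs a point with its antipode on the moving circle at the last time when the circle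 crosses the point: under this map, the preimage of an open set has at most the measure of the set. The upper bounds come from an explicit zigzag.
\end{abstract}

\section{The question and the answer}

\subsection{Positions, motions, covered area}

A \emph{position} of a set $E\subset\mathbb R^2$ is an orientation-preserving isometry $\varphi$ of the plane; the placed copy of $E$ is $\varphi(E)$. Two positions $\varphi_0\ne\varphi_1$ count as different even if $\varphi_0(E)=\varphi_1(E)$. A \emph{motion} from $\varphi_0$ to $\varphi_1$ is a continuous path $t\mapsto\varphi_t$, $t\in[0,1]$, in the group of orientation-preserving isometries, and the area it \emph{covers} is the Lebesgue measure of $\bigcup_{t}\varphi_t(E)$. The set $E$ has the \emph{Kakeya property} if there are two different positions between which it can be moved covering arbitrarily small area. It has the \emph{strong Kakeya property} if for all positions $\varphi_0,\varphi_1$ and every $\varepsilon>0$ there is a motion from $\varphi_0$ to $\varphi_1$ that covers area less than $\varepsilon$. We write $|\cdot|$ for Lebesgue measure, and for outer measure when a set is not known to be measurable.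

If at each moment one is allowed to \emph{delete $k$ points}, one also chooses for each $t$ a set $D_t\subset\varphi_t(E)$ with at most $k$ points, depending on $t$ arbitrarily, and the covered set is $\bigcup_t(\varphi_t(E)\setminus D_t)$.

Our sets are subsets of a circle. Translating or scaling $E$ changes neither property, so we take the unit circle $C=\{z\in\mathbb R^2:|z|=1\}$. We write $e(\varphi)=(\cos\varphi,\sin\varphi)$ for its points. A motion of $E\subset C$ has the form $\varphi_t(z)=x(t)+R_tz$ with rotations $R_t$ about the origin. The continuous path $x(t)=\varphi_t(0)$ is the \emph{center path}, and $\varphi_t(E)\subset x(t)+C$. We say that the center is \emph{displaced by} $d$ if $|x(1)-x(0)|=d$.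

A rotation of the placed copy about its center covers a subset of one circle, hence area $0$. So every subset of a circle has the Kakeya property. Such rotations can also be added at the beginning and at the end of a motion at no cost, and applying a fixed orientation-preserving isometry of the plane to a whole motion does not change the area. Therefore the infimum of the areas covered by motions between two given positions depends only on the distance $d$ of their centers. We call this infimum $m_E(d)$. The strong Kakeya property says that $m_E(d)=0$ for all $d$.

The following results are quoted in \cite{source}. Circles and lines have the Kakeya property but not the strong one. A short enough circular arc has the strong Kakeya property (H\'era, Laczkovich). A circle can be moved to any other position covering zero area, if at each moment one is allowed to delete $2$ points; alongside this, every circular arc shorter than a half-circle has the strong Kakeya property (Chang and coauthor). It is asked in \cite{source} what happens for circular arcs longer than a half-circle.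

\subsection{What one might expect}

For the full circle the obstruction is visible point by point. Suppose the center moves from $x_0$ to $x_1$ and $|p-x_1|<1<|p-x_0|$. By the intermediate value theorem $|x(t)-p|=1$ for some $t$, so $p$ is covered.

For a closed arc other than the full circle this fails: each single such point $p$ can be avoided by a suitable motion. Turn the arc at $x_0$ until the middle of its gap faces $p$, move the center straight toward $p$ until $p$ has entered the circle through the gap, and then keep the center inside the open unit disc about $p$ on the way to $x_1$. So one could guess that any gap is enough.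

An infinitesimal count points the other way. When the center has velocity $v$, the part of the circle near the direction $n\in C$ sweeps area at rate $|v\cdot n|\,dn$. The total over $C$ is $4|v|$, and $n$ and $-n$ contribute equally. So a measurable set that contains at least one point of every antipodal pair sweeps area at rate at least $2|v|$. But this alone proves nothing, because areas swept at different times may overlap. An arc slightly shorter than a half-circle also has a positive rate whenever $v\ne0$, and yet overlaps bring its total down to nearly $0$. What has to be understood is whether overlaps can do the same for longer arcs. They cannot: a single point can avoid being covered, but for each center path there are pairs of points that cannot both avoid it.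

\subsection{Results}

Let $D(z)$ be the closed unit disc about $z$, and for $d\ge0$ let
\[
\kappa(d)=|D(z)\setminus D(z')|\quad\text{where }|z-z'|=d ,
\]
the area of a crescent if $0<d<2$. For $d\le2$ the lens $D(z)\cap D(z')$ has area $2\arccos\frac d2-\frac d2\sqrt{4-d^2}$, whose derivative in $d$ is
\[
\frac{-2}{\sqrt{4-d^2}}-\frac{\sqrt{4-d^2}}2+\frac{d^2}{2\sqrt{4-d^2}}=-\sqrt{4-d^2}
\]
for $d<2$. Hence
\begin{equation}\label{eq:kappa}
\kappa(d)=\int_0^{\min(d,2)}\sqrt{4-s^2}\,ds,\qquad 2d-\frac{d^3}6\le\kappa(d)\le2d\quad(0\le d\le2).
\end{equation}
The lower estimate uses $\sqrt{4-s^2}=2\sqrt{1-s^2/4}\ge2(1-s^2/4)$. For $d>2$ we have $\kappa(d)=\pi<2d$. In particular $0<\kappa(d)\le 2d$ for all $d>0$.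

\begin{theorem}\label{thm:lower}
Let $x:[0,1]\to\mathbb R^2$ be continuous. For each $t$ let $M_t\subset x(t)+C$ contain at least one point of every antipodal pair $x(t)\pm n$, $n\in C$. Then
\[
\Bigl|\bigcup_{t\in[0,1]}M_t\Bigr|\ \ge\ \kappa(|x(1)-x(0)|).
\]
\end{theorem}

The sets $M_t$ may depend on $t$ in any way, without measurability.

\begin{corollary}\label{cor:arcs}
If $E\subset C$ and $E\cup(-E)=C$, in particular if $E$ is a closed arc of length at least half the circumference, then every motion of $E$ whose center is displaced by $d$ covers area at least $\kappa(d)$. So $E$ does not have the strong Kakeya property.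
\end{corollary}

\begin{proof}[Proof from Theorem~\ref{thm:lower}]
Take $M_t=\varphi_t(E)=x(t)+R_tE$. Since $R_tE\cup(-R_tE)=R_tC=C$, the hypothesis holds. A closed arc of length at least $\pi$ contains a closed half-circle, and hence $n$ or $-n$ for every $n\in C$. Finally $\kappa(d)>0$ for $d>0$.
\end{proof}

\begin{theorem}\label{thm:class}
A closed set $E\subset C$ has the strong Kakeya property if and only if $E\cup(-E)\ne C$, that is, if and only if $E$ misses some antipodal pair. In particular, a closed circular arc has the strong Kakeya property if and only if it is shorter than a half-circle.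
\end{theorem}

Thus no closed arc whose length lies strictly between half the circumference and the full circumference has the strong Kakeya property, and neither does the closed half-circle. For arcs shorter than a half-circle, Theorem~\ref{thm:class} reproves the known result quoted above.

\begin{theorem}\label{thm:const}
Let $E\subset C$ be a closed arc with $\pi\le\operatorname{length}(E)<2\pi$. Then $\kappa(d)\le m_E(d)\le2d$ for all $d\ge0$. Hence $m_E(d)=2d+O(d^3)$ as $d\to0$, for every such arc.
\end{theorem}

\begin{theorem}\label{thm:del}
Suppose a unit circle is moved so that its center is displaced by $d$, and at each time $t$ a set $D_t$ containing no antipodal pair is deleted from the placed circle (for example one point, depending arbitrarily on $t$). Then the covered set has outer measure at least $\kappa(d)$.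
\end{theorem}

\begin{proof}[Proof from Theorem~\ref{thm:lower}]
Take $M_t=(x(t)+C)\setminus D_t$.
\end{proof}

So the $2$ points in the quoted result on deletions cannot be replaced by $1$ point.

Theorem~\ref{thm:lower} is proved in Sections~\ref{sec:straight}--\ref{sec:proof}. Sections~\ref{sec:zigzag} and~\ref{sec:upper} construct cheap motions and prove Theorems~\ref{thm:class} and~\ref{thm:const}.

\section{The idea on motions along a line}\label{sec:straight}

Let $x_0=x(0)$, $x_1=x(1)$, and consider the open set
\begin{equation}\label{eq:K}
K=\{p:\ |p-x_1|<1<|p-x_0|\}\subset D(x_1),\qquad |K|=\kappa(|x_1-x_0|);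
\end{equation}
it differs from $D(x_1)\setminus D(x_0)$ by a null set. Each $p\in K$ lies on the circle $x(t)+C$ for some $t$. At such a time either $p$ or its antipode $2x(t)-p$ belongs to $M_t$. So each $p\in K$ comes with a partner, and at least one of the two is covered. If the partner map is injective, preserves area, and sends $K$ outside $D(x_1)$, so that partners never lie in $K$, then the covered area is at least $|K|$.

Let us see this for the straight translation $x(t)=(td,0)$, $d>0$. Fix a height $h\in(-1,1)$ and put $c=\sqrt{1-h^2}$. The circle about $(s,0)$ meets the line at height $h$ in the points with abscissas $s\pm c$. A point $p=(u,h)$ is in $K$ if and only if $|u-d|<c<|u|$. Then $u>d-c>-c$, so $u>c$. The circle passes through $p$ when $s=u-c$ or $s=u+c$. The first value is in $(0,d)$, and the second exceeds $d$ and is never reached. So $p$ is crossed exactly once, by the right half of the circle, and its antipode at that moment is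
\[
Q(p)=(u-2c,-h).
\]
On each horizontal line, $Q$ is a translation to the line at the opposite height. So it is injective and preserves area. Since $u-2c<d-c$, the point $Q(p)$ lies to the left of $D(x_1)$. If $S=\bigcup_tM_t$ is measurable, then $K\subset(K\cap S)\cup Q^{-1}(S\setminus D(x_1))$, and therefore $|K|\le|K\cap S|+|S\setminus D(x_1)|\le|S|$. Figure~\ref{fig:pair} shows one pair.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!30] (1,0) circle (1);
\fill[white] (0,0) circle (1);
\draw (0,0) circle (1);
\draw (1,0) circle (1);
\draw[dashed] (0.5,0) circle (1);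
\draw (1.3,0.6)--(-0.3,-0.6);
\fill (0,0) circle (0.025) node[below left] {$x_0$};
\fill (1,0) circle (0.025) node[below right] {$x_1$};
\fill (0.5,0) circle (0.025) node[below right] {$x(t)$};
\fill (1.3,0.6) circle (0.03) node[right] {$p$};
\fill (-0.3,-0.6) circle (0.03) node[left] {$Q(p)$};
\node at (1.72,0) {$K$};
\end{tikzpicture}
\caption{The unit circle moves from center $x_0$ to center $x_1$. A point $p$ of the shaded crescent $K$ is paired with its antipode $Q(p)$ on the moving circle (dashed) at the moment when $p$ is crossed. One of the two must be covered, and $Q(p)$ lies outside the disc about $x_1$.}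
\label{fig:pair}
\end{figure}

A general motion may cross $p$ many times, so a crossing has to be selected. Suppose the center overshoots: it goes along the axis to $(b,0)$ with $b>d$ and then back to $(d,0)$. A point $p=(u,h)\in K$ with $u+c<b$ is crossed first by the right half of the circle, at $s=u-c$, then by the left half, at $s=u+c$, and on the way back once more by the left half, again at $s=u+c$. At this last crossing its antipode is $(u+2c,-h)$. If $u+c>b$, the only crossing is at $s=u-c$, with antipode $(u-2c,-h)$. Thus, up to the null set where $u+c=b$, the last-crossing partners are obtained from each line by translations by $+2c$ and $-2c$ to the opposite line. The former lie to the right of $D(x_1)$, because $u+2c>d+c$, and the latter to the left. The partner map is again injective and preserves area. This is the pattern in general: the \emph{last} crossing is the right one.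

\section{The last-crossing map}\label{sec:last}

Fix $x_0,x_1$ and $K$ as in \eqref{eq:K}. For a continuous $y:[0,1]\to\mathbb R^2$ with $y(0)=x_0$, $y(1)=x_1$, and for $p\in K$, put
\[
T_y(p)=\max\{t:\ |y(t)-p|=1\},\qquad Q_y(p)=2\,y(T_y(p))-p .
\]
The set in braces is nonempty by the intermediate value theorem, and it is compact, so the maximum exists. Since $|y(0)-p|>1>|y(1)-p|$, we have
\begin{equation}\label{eq:after}
0<T_y(p)<1,\qquad |y(t)-p|<1\ \text{ for } t>T_y(p).
\end{equation}
The points $p$ and $Q_y(p)$ are antipodal on $y(T_y(p))+C$. For each $s\in[0,1]$ the set $\{p\in K:T_y(p)\ge s\}$ is the intersection of $K$ with the compact set $\bigcup_{t\in[s,1]}(y(t)+C)$. So $T_y$ and $Q_y$ are Borel.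

\begin{lemma}\label{lem:inj}
$Q_y$ is injective on $K$, and $|x_1-Q_y(p)|>1$ for all $p\in K$.
\end{lemma}

\begin{proof}
Let $T=T_y(p)$ and $q=Q_y(p)$. Then $|p-q|=2$. For $t>T$, by \eqref{eq:after},
\[
|y(t)-q|\ge|p-q|-|y(t)-p|>2-1=1 .
\]
For $t=1$ this is the second claim. Since also $|y(T)-q|=1$, we see that $T=\max\{t:|y(t)-q|=1\}$. So $q$ determines $T$, and then it determines $p=2y(T)-q$.
\end{proof}

\begin{remark}
The proof uses that $p$ stays \emph{inside} the moving circle after $T$, and for this the last crossing is needed. With the first crossing injectivity can fail. Let $y$ run along $C$ from $x_0=e(-\pi/4)$ to $e(\pi/4)$, and then go to $x_1=(2,0)$. Each $p=2e(\theta)$ with $|\theta|<\pi/8$ has $|p-x_1|=4\sin(|\theta|/2)<1$. A point of $C$ has distance at least $1$ from $p$, with equality only at $e(\theta)$. So $|p-x_0|>1$ and $p\in K$. The first crossing of $p$ occurs at $y=e(\theta)$, and the antipode of $p$ at that time is the origin, for all these $p$. (They form a null set; the example shows only that Lemma~\ref{lem:inj} itself fails for the first crossing.)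
\end{remark}

It remains to see that $Q_y$ does not lose area. When the center has velocity $v$, the parts of the circle at $n$ and $-n$ sweep area at the same rate $|v\cdot n|$. To use this we need a velocity, so we begin with polygonal paths. We recall the area formula for a Lipschitz $C^1$ map $\Phi:U\to\mathbb R^2$, $U\subset\mathbb R^2$ open: for Borel $P\subset U$,
\[
\int_P|\det D\Phi|=\int_{\mathbb R^2}\#\bigl(P\cap\Phi^{-1}(z)\bigr)\,dz .
\]
In particular, if $\Phi$ is injective on $P$, then the left side equals $|\Phi(P)|$; the image $\Phi(P)$ is measurable.

\begin{lemma}\label{lem:poly}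
If $y$ is polygonal, that is, piecewise affine, then $|Q_y^{-1}(O)|\le|O|$ for every Borel set $O$.
\end{lemma}

\begin{proof}
Let $y$ be affine with velocity $v_i$ on $[t_{i-1},t_i]$, where $0=t_0<\dots<t_m=1$. The set $N=\{p:|y(t_i)-p|=1\text{ for some }i\}$ is a finite union of circles, hence null. For $p\in K\setminus N$ the time $T_y(p)$ is none of the $t_i$, so it lies in exactly one open interval $(t_{i-1},t_i)$. Let $K_i$ be the Borel set of $p\in K\setminus N$ for which this is the $i$th interval.

On $(t_{i-1},t_i)\times\mathbb R$ define
\[
g_i(t,\varphi)=y(t)+e(\varphi),\qquad h_i(t,\varphi)=y(t)-e(\varphi).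
\]
Both have absolute Jacobian $|\det(v_i,e'(\varphi))|=|v_i\cdot e(\varphi)|$. Let
\[
P_i=\{(t,\varphi)\in(t_{i-1},t_i)\times[0,2\pi):\ g_i(t,\varphi)\in K_i,\ T_y(g_i(t,\varphi))=t\},
\]
a Borel set. On $P_i$ the point $p=g_i(t,\varphi)$ determines $t=T_y(p)$ and then $\varphi$, so $g_i$ is injective there. Its image is $K_i$, because each $p\in K_i$ lies on the unit circle about $y(T_y(p))$. On $P_i$ we have $h_i=2y-g_i=Q_y\circ g_i$, which is injective by Lemma~\ref{lem:inj}. Two applications of the area formula, to $g_i$ and to $h_i$, give for Borel $B\subset K_i$
\[
|B|=\int_{P_i\cap g_i^{-1}(B)}|v_i\cdot e(\varphi)|\,dt\,d\varphi=|Q_y(B)| .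
\]
Apply this to $B_i=K_i\cap Q_y^{-1}(O)$. The sets $Q_y(B_i)\subset O$ are disjoint by Lemma~\ref{lem:inj}. Since $N$ is null, $|Q_y^{-1}(O)|=\sum_i|B_i|=\sum_i|Q_y(B_i)|\le|O|$.
\end{proof}

A general center path may be nowhere differentiable, and we have to pass to the limit. One cannot do this with the covered sets: since $M_t$ is arbitrary, the area covered along $x$ says nothing about areas covered along polygonal approximations of $x$. But the map $Q_y$ depends only on the path, and it does converge at almost every point. The only danger is a last crossing that a nearby path can avoid, namely one where $p$ is in the closed disc just before and after and merely touches the circle from inside. The next proof shows that this happens only for $p$ in a null set.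

\begin{lemma}\label{lem:cont}
For every continuous $x:[0,1]\to\mathbb R^2$ with $x(0)=x_0$, $x(1)=x_1$ and every open set $O$, $|Q_x^{-1}(O)|\le|O|$.
\end{lemma}

\begin{proof}
Let $x_k$ be the piecewise affine interpolation of $x$ at the times $j/k$, $0\le j\le k$. Then $x_k\to x$ uniformly. All these paths run from $x_0$ to $x_1$, so the set $K$ is the same for all of them.

\emph{Claim: $T_{x_k}(p)\to T_x(p)$ for almost every $p\in K$.} For rationals $r<s$ in $[0,1]$ let
\[
F_{r,s}(p)=\max_{t\in[r,s]}|x(t)-p|,\qquad B_{r,s}=\{F_{r,s}\le1\}=\bigcap_{t\in[r,s]}D(x(t)),\qquad Z_{r,s}=\{F_{r,s}=1\}.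
\]
The set $B_{r,s}$ is compact and convex. If $F_{r,s}(p)=1=|x(t)-p|$ with $t\in[r,s]$, then for $\sigma>0$
\[
F_{r,s}\bigl(p+\sigma(p-x(t))\bigr)\ge(1+\sigma)|p-x(t)|=1+\sigma .
\]
So $Z_{r,s}\subset\partial B_{r,s}$. The boundary of a compact convex set $B$ is null: either $B$ lies in a line, or $B$ has an interior point $b$, and then $b+(1-\delta)(B-b)\subset\operatorname{int}B$ for $0<\delta<1$, so $|\partial B|\le(1-(1-\delta)^2)|B|\to0$ as $\delta\to0$. Hence all $Z_{r,s}$ are null.

Let $p\in K\setminus\bigcup_{r,s}Z_{r,s}$, let $T=T_x(p)$, and let $\eta>0$ be any number with $[T-\eta,T+\eta]\subset(0,1)$. If $|x(t)-p|\le1$ held on all of $(T-\eta,T)$, then, by \eqref{eq:after}, for rationals $r\in(T-\eta,T)$ and $s\in(T,1)$ we would have $|x-p|\le1$ on $[r,s]$ with equality at $T$, and so $p\in Z_{r,s}$. Thus there is $t'\in(T-\eta,T)$ with $|x(t')-p|>1$. Also $\max_{[T+\eta,1]}|x-p|<1$. For all large $k$ it follows that $|x_k(t')-p|>1$ and $|x_k-p|<1$ on $[T+\eta,1]$. Hence $T_{x_k}(p)\in(t',T+\eta)\subset(T-\eta,T+\eta)$. This proves the claim.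

By the claim and uniform convergence, $Q_{x_k}(p)=2x_k(T_{x_k}(p))-p\to Q_x(p)$ for almost every $p\in K$. Since $O$ is open, $1_O(Q_x)\le\liminf_k1_O(Q_{x_k})$ almost everywhere on $K$. By Fatou's lemma and Lemma~\ref{lem:poly},
\[
|Q_x^{-1}(O)|\le\liminf_k|Q_{x_k}^{-1}(O)|\le|O|. \qedhere
\]
\end{proof}

\section{Proof of Theorem~\ref{thm:lower}}\label{sec:proof}

Let $S=\bigcup_tM_t$ and let $O\supset S$ be open. Take $p\in K$ and $t=T_x(p)$. The points $p$ and $Q_x(p)$ are antipodal on $x(t)+C$, so one of them lies in $M_t\subset O$; this is the only place where the hypothesis on $M_t$ is used. Hence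
\[
K\subset(K\cap O)\cup Q_x^{-1}(O).
\]
Put $O'=O\setminus D(x_1)$, an open set. By Lemma~\ref{lem:inj}, $Q_x(K)$ does not meet $D(x_1)$, so $Q_x^{-1}(O)=Q_x^{-1}(O')$. On the other hand $K\cap O\subset D(x_1)\cap O$. With Lemma~\ref{lem:cont} applied to $O'$,
\[
|K|\le|K\cap O|+|O'|\le|D(x_1)\cap O|+|O\setminus D(x_1)|=|O| .
\]
The outer measure of $S$ is the infimum of $|O|$ over open $O\supset S$, so $|S|\ge|K|=\kappa(|x(1)-x(0)|)$. \qed

\section{A cheap zigzag}\label{sec:zigzag}

We now construct motions that cover little area.

\subsection{The idea in one step}

Parts of the circle that move almost tangentially are cheap. For $w\in(0,\pi/2)$ and $j\in\mathbb Z$ let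
\[
W_j=\bigl\{\pm e(jw+\tfrac\pi2+\psi):\ |\psi|\le w\bigr\},
\]
a pair of antipodal arcs centered at the normals to the direction $e(jw)$. Let $I$ be a segment with vector $\lambda e(jw)$, $\lambda>0$. The map $(s,\varphi)\mapsto se(jw)+e(\varphi)$ has absolute Jacobian $|e(jw)\cdot e(\varphi)|$, so
\begin{equation}\label{eq:cheap}
|I+W_j|\le\lambda\int_{W_j}|n\cdot e(jw)|\,dn=2\lambda\int_{-w}^w|\sin\psi|\,d\psi\le2w^2\lambda .
\end{equation}
The cost is quadratic in the width $w$. Translating $W_0$ along $[0,a]$, $a=(d,0)$, costs at most $2w^2d$.

To carry a wider set, suppose $w<\pi/3$ and replace $[0,a]$ by many small zigzags with directions $e(-w)$ and $e(w)$. The total length is $d/\cos w$. The zigzag stays as close to $[0,a]$ as we like, so the cost of carrying $W_0$ along it is still at most $2w^2d$ plus an arbitrarily small amount. But on the legs with direction $e(w)$ we can also carry $W_1$, and on the legs with direction $e(-w)$ we can also carry $W_{-1}$. By \eqref{eq:cheap} this costs at most $2w^2d/\cos w$ more. So on legs of the first kind we carry $W_0\cup W_1$ and on the others $W_{-1}\cup W_0$. Each of these is a pair of antipodal arcs of length $3w$, and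 they differ by a rotation. A set $E$ that fits into one of them can therefore be turned about its center at the corners, at no cost, so that it fits into the one allowed on the next leg.

Iterating $N$ times, we carry antipodal arcs of length $(N+2)w$ at a cost of order $(N+1)w^2$ times the length of the path. If $(N+2)w=\pi-g$ is kept fixed and $w\to0$, the cost tends to $0$ as long as the lengths stay bounded. Keeping them bounded is where the gap $g>0$ is used.

\subsection{The construction}

For $\omega\in C$ and $0<g<\pi$ let $G(\omega)\subset C$ be the open arc of length $g$ centered at $\omega$. For a set $X$ let $X^{(\rho)}$ be its closed $\rho$-neighborhood; if $X$ is compact, then $|X^{(\rho)}|\to|X|$ as $\rho\to0$.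

\begin{lemma}\label{lem:zigzag}
Let $d>0$, $0<g<\pi$, $\eta>0$, $a=(d,0)$. There are a polygonal path from $0$ to $a$ inside $[0,a]^{(\eta)}$, with legs $I_1,\dots,I_m$, and directions $\omega_1,\dots,\omega_m\in C$ such that
\begin{equation}\label{eq:leading}
-G(\omega_i)\subset\{n\in C:\ n\cdot e(0)>0\}\qquad\text{for all }i
\end{equation}
and
\begin{equation}\label{eq:small}
\Bigl|\bigcup_i\Bigl(I_i+\bigl(C\setminus(G(\omega_i)\cup-G(\omega_i))\bigr)\Bigr)\Bigr|<\eta .
\end{equation}
\end{lemma}

Condition \eqref{eq:leading} says that, with respect to the direction from $0$ to $a$, the gap $-G(\omega_i)$ is always on the leading side and the gap $G(\omega_i)$ on the trailing side. It is needed only for Theorem~\ref{thm:const}.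

\begin{proof}
Put $\Lambda=d/\sin^2(g/2)$; this will bound the lengths of all paths. For an integer $N\ge1$ let $w=(\pi-g)/(N+2)$, so that $w<\pi/3$. Fix $N$ so large that $2\pi w\Lambda<\eta/2$.

\emph{Stages.} At stage $\ell$, $0\le\ell\le N$, we have a polygonal path $\Gamma_\ell$ from $0$ to $a$. Each leg $I$ carries an integer interval $J_I=[j,k]$ with $j\le0\le k$ and $k-j=\ell$, which records the sets $W_j,\dots,W_k$ that we carry along $I$. The vector of $I$ is $\lambda e(jw)$ or $\lambda e(kw)$ with some $\lambda>0$. Stage $0$ is the single leg $[0,a]$ with interval $[0,0]$.

To pass from stage $\ell-1$ to stage $\ell$, consider a leg with interval $[j,k]$, $k-j=\ell-1$, and vector $v=\lambda e(\theta)$, where $\theta=jw$ or $\theta=kw$. The new directions are $e((j-1)w)$ and $e((k+1)w)$; the angle between them is $(\ell+1)w\le(N+1)w<\pi$. From the identity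
\[
\sin(\beta-\alpha)\,e(\theta)=\sin(\beta-\theta)\,e(\alpha)+\sin(\theta-\alpha)\,e(\beta)
\]
with $\alpha=(j-1)w$ and $\beta=(k+1)w$ we get $v=v'+v''$ with
\[
v'=\lambda\,\tfrac{\sin\ell w}{\sin(\ell+1)w}\,e((j-1)w),\quad v''=\lambda\,\tfrac{\sin w}{\sin(\ell+1)w}\,e((k+1)w)\qquad\text{if }\theta=jw,
\]
and with the two coefficients interchanged if $\theta=kw$. All coefficients are positive. Replace the leg by $M$ repetitions of the two consecutive sublegs with vectors $v'/M$ and $v''/M$. The sublegs $v'/M$ get the interval $[j-1,k]$, and the sublegs $v''/M$ get $[j,k+1]$. In both cases the index $\nu$ just added is an endpoint of the new interval, and the subleg has direction $e(\nu w)$. So the requirements of stage $\ell$ hold. For instance, the interval $[0,0]$ of stage $0$ gives $[-1,0]$ and $[0,1]$ at stage $1$, and $[-2,0]$, $[-1,1]$, $[0,2]$ at stage $2$.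

After each repetition we are back on the old leg. The corner between $v'/M$ and $v''/M$ is at distance at most $|v'|/M$ from the old leg, and the distance to a segment is a convex function. So all the sublegs lie within $|v'|/M$ of the old leg.

\emph{Length.} In passing to stage $\ell$ the length of each leg is multiplied by
\[
\frac{\sin\ell w+\sin w}{\sin(\ell+1)w}
=\frac{2\sin\frac{(\ell+1)w}2\cos\frac{(\ell-1)w}2}{2\sin\frac{(\ell+1)w}2\cos\frac{(\ell+1)w}2}
=\frac{\cos\frac{(\ell-1)w}2}{\cos\frac{(\ell+1)w}2}\ge1 .
\]
The product over $\ell=1,\dots,N$ telescopes, with two factors left above and two below. Since all factors are at least $1$, every $\Gamma_\ell$ has length at most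
\[
d\,\frac{\cos(w/2)}{\cos(Nw/2)\cos((N+1)w/2)}\le\frac d{\sin^2(g/2)}=\Lambda,
\]
because $(N+1)w/2\le(\pi-g)/2$ and $\cos\frac{\pi-g}2=\sin\frac g2$. The bound $\Lambda$ does not depend on $N$.

\emph{Area.} Let $Z_\ell=\bigcup_I\bigcup_{i\in J_I}(I+W_i)$, the outer union over the legs of $\Gamma_\ell$. This set is compact. Suppose that at stage $\ell$ each subleg lies within $\rho$ of the leg that it replaces. If $I'$ is a subleg of $I$, then $I'+W_i\subset(I+W_i)^{(\rho)}$ for $i\in J_I$, and the only other index in $J_{I'}$ is the added index $\nu(I')$. So
\[
Z_\ell\subset Z_{\ell-1}^{(\rho)}\cup\bigcup_{I'}\bigl(I'+W_{\nu(I')}\bigr).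
\]
Since $I'$ has direction $e(\nu(I')w)$, inequality \eqref{eq:cheap} and the length bound show that the last union has measure at most $2w^2\Lambda$. Choose $M$ at stage $\ell$ so large that $\rho\le\eta/N$ and $|Z_{\ell-1}^{(\rho)}|\le|Z_{\ell-1}|+\eta/(2N)$. Since $|Z_0|\le2w^2d\le2w^2\Lambda$, we obtain $\Gamma_N\subset[0,a]^{(\eta)}$ and, by the choice of $N$,
\[
|Z_N|\le2(N+1)w^2\Lambda+\frac\eta2\le2\pi w\Lambda+\frac\eta2<\eta .
\]

\emph{Gaps.} Let $I$ be a leg of $\Gamma_N$ with interval $[j,k]$, so $k-j=N$ and $j\le0\le k$. Neighboring sets $W_i$ overlap, so $\bigcup_{i=j}^kW_i$ consists of the points $e(\varphi)$ with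
\[
\varphi\in\tfrac\pi2+[(j-1)w,(k+1)w]\pmod\pi ,
\]
an interval of length $(N+2)w=\pi-g$ centered at $\frac\pi2+(j+k)w/2$. The remaining $\varphi$ form, mod $\pi$, an open interval of length $g$ centered at $(j+k)w/2$. So, with $\omega=-e((j+k)w/2)$,
\[
C\setminus\bigcup_{i=j}^kW_i=G(\omega)\cup-G(\omega).
\]
With this choice of $\omega$ for each leg, the union in \eqref{eq:small} is $Z_N$, which proves \eqref{eq:small}. Finally, $j\le0\le k$ and $k-j=N$ give $|j+k|\le N$. The arc $-G(\omega)$ is centered at $e((j+k)w/2)$ and has half-length $g/2$, and
\[
\frac{|j+k|w}2+\frac g2\le\frac{Nw}2+\frac g2=\frac\pi2-w<\frac\pi2 .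
\]
This is \eqref{eq:leading}.
\end{proof}

\section{The classification and the sharp constant}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If $E\cup(-E)=C$, Corollary~\ref{cor:arcs} applies.

Conversely, let $E$ be closed and miss the pair $\pm n_0$. Since $E$ is closed, it is disjoint from $G(n_0)\cup-G(n_0)$ for some $g\in(0,\pi)$; this is the only use of closedness. Let two positions and $\varepsilon>0$ be given. If the centers coincide, a rotation about the center suffices. Otherwise choose coordinates in which the center has to go from $0$ to $a=(d,0)$, and take the path of Lemma~\ref{lem:zigzag} with $\eta=\varepsilon$. At the start of each leg $I_i$, rotate the placed copy about its center until the rotational part of the position carries $n_0$ to $\omega_i$. Then translate along $I_i$. At the end, rotate to the final orientation. While the center runs along $I_i$, the placed copy with center $x$ is contained in $x+\bigl(C\setminus(G(\omega_i)\cup-G(\omega_i))\bigr)$. So the covered set is contained in the union in \eqref{eq:small} together with finitely many circles, and its area is less than $\varepsilon$.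

A closed arc shorter than a half-circle misses the antipodal pair orthogonal to its midpoint, and a closed arc of length at least $\pi$ misses no antipodal pair. This gives the statement on arcs.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:const}]
The lower bound is Corollary~\ref{cor:arcs}. For the upper bound let $d>0$; for $d=0$ a rotation covers area $0$. The arc $E$ meets every antipodal pair, so only one of the two gaps in Lemma~\ref{lem:zigzag} can be kept free. The idea is to keep the trailing one free: the part of the circle that we can no longer avoid is then always on the leading side, and it covers essentially what a leading half-circle covers in a straight translation.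

The complement of $E$ in $C$ is an open arc of positive length. Choose $g\in(0,\pi)$ smaller than this length, let $\eta>0$, and choose coordinates and the path of Lemma~\ref{lem:zigzag} as before. At the start of each leg $I_i$, rotate until the complementary arc contains $G(\omega_i)$, and then translate along $I_i$; at the end, rotate to the final orientation. Let $H=\{n\in C:n\cdot e(0)\ge0\}$. The set covered while translating along $I_i$ lies in
\[
I_i+\bigl(C\setminus G(\omega_i)\bigr)=\Bigl(I_i+\bigl(C\setminus(G(\omega_i)\cup-G(\omega_i))\bigr)\Bigr)\cup\bigl(I_i+(-G(\omega_i))\bigr),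
\]
and, since $I_i\subset[0,a]^{(\eta)}$ and $-G(\omega_i)\subset H$ by \eqref{eq:leading},
\[
I_i+(-G(\omega_i))\subset([0,a]+H)^{(\eta)} .
\]
The rotations cover only finitely many circles. By \eqref{eq:small} the covered area is at most $\eta+|([0,a]+H)^{(\eta)}|$. As $\eta\to0$ this tends to $|[0,a]+H|$. The horizontal line at height $h\in[-1,1]$ meets $[0,a]+H$ in the segment of abscissas from $\sqrt{1-h^2}$ to $\sqrt{1-h^2}+d$, which has length $d$. So $|[0,a]+H|=2d$ and $m_E(d)\le2d$. The asymptotic statement follows from \eqref{eq:kappa}.
\end{proof}

\begin{remark}[The full circle]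
For $E=C$ and center displacement $d$ from $x_0$ to $x_1$, every point of $D(x_0)\setminus D(x_1)$ and of $D(x_1)\setminus D(x_0)$ outside the two bounding circles is covered, by the intermediate value theorem applied to $t\mapsto|x(t)-p|$. So $m_C(d)\ge2\kappa(d)$. A straight translation covers on each of the horizontal lines at heights in $[-1,1]$ at most two segments of length $d$, so $m_C(d)\le4d$. Hence $m_C(d)=4d+O(d^3)$. As $d\to0$, the cost of moving a closed arc is therefore $0$ below the half-circle, asymptotic to $2d$ from the half-circle up to but not including the full circle, and asymptotic to $4d$ for the full circle.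
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} \emph{The Kakeya Needle Problem For Rectifiable Sets}, \url{https://quasiworld.org/wp-content/uploads/2020/12/csorney.pdf}.
\end{thebibliography}

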